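# Vertices of $L_1$ Voronoi diagrams in general position

## 1. A staircase in the plane

Measure distance in the plane by $\delta_1(X,Y)=|x_1-y_1|+|x_2-y_2|$. Take three sites in a row, $R_0=(0,0)$, $R_1=(2,0)$, $R_2=(4,0)$, and one site above them, $T=(0,6)$. Which points are as close to $T$ as to the row?

Look at points $(x,y)$ with $0\le x\le 4$ and $0\le y\le 6$. The distance to $T$ is $x+6-y$. The distance to the nearest row site is $z(x)+y$, where $z(x)=\min(|x|,|x-2|,|x-4|)$. They are equal exactly when
$$y=3+\tfrac12\bigl(x-z(x)\bigr).$$
On $[0,1]$ we have $z(x)=x$, so $y=3$. On $[1,2]$ we have $z(x)=2-x$, so $y=3+(x-1)$. On $[2,3]$ we get $y=4$, and on $[3,4]$ we get $y=4+(x-3)$. The boundary between the cell of $T$ and the cells of the row is a staircase with treads of slope $0$ and risers of slope $1$.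

Now draw the straight line $y=3+\frac x2-\frac14$. It meets the staircase at $x=\frac12,\frac32,\frac52,\frac72$ (heights $3,\ 3.5,\ 4,\ 4.5$), and each time it really changes sides: at $x=1$ the line is at height $3.25$, above the staircase, and at $x=2$ it is at height $3.75$, below it. With $N+1$ sites $(2i,0)$, $0\le i\le N$, and $T=(0,h)$ with $h>2N$, the same computation gives a line that crosses the boundary of one cell $2N$ times.

For the Euclidean distance this cannot happen. A Euclidean Voronoi cell is an intersection of half-planes, hence convex, and a line that is not contained in its boundary line by line can only enter once and leave once. The $L_1$ cell of $T$ is not convex, and a single line can go in and out linearly often.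

A vertex of a Voronoi diagram in $\mathbb{E}^d$ is a point where several equations "equal distance" hold at once. If all equations but one cut out a line, and the last one is a staircase crossed by that line $N$ times, then that last equation has $N$ solutions instead of one or two. Does this make $L_1$ diagrams in high dimension more complex than Euclidean ones, even for points in general position? We have to be careful. In our picture the line of slope $\frac12$ was drawn by hand. The difference of two gradients of $L_1$ distance functions in the plane has entries in $\{0,\pm2\}$, so planar bisectors consist of pieces of slope $0$, $\pm1$ or $\infty$ (apart from possible two-dimensional pieces), and such lines do not cross the staircase repeatedly: along it both $y$ and $x-y$ are nondecreasing. The sites themselves have to supply a line with the right tilt. Whether they can do so is the subject of the talk.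

## 2. Cells, refined faces, and a conjectured exponent

**Definition (diagram).** On $\mathbb{E}^d$ let $\delta_1(X,Y)=\sum_{k=1}^d|x_k-y_k|$. Let $\mathcal M=\{M_1,\dots,M_n\}$ be $n$ distinct point sites. The cell of $M_i$ is $V_1(M_i)=\{X:\delta_1(X,M_i)\le\delta_1(X,M_j)\ \forall j\}$. Two points are equivalent when they have the same set of nearest sites, and the closures of the equivalence classes are the faces of the diagram $\mathrm{Vor}_{L_1}(\mathcal M)$. They are piecewise affine.

For counting, one cuts these faces into pieces on which the distance functions are affine. For $\sigma\in\{-1,+1\}^d$ let $Q_\sigma(M_i)=\{X:\sigma_k(x_k-m_{i,k})\ge0\ \forall k\}$ be the closed orthant at $M_i=(m_{i,1},\dots,m_{i,d})$. On $Q_\sigma(M_i)$ we have $\delta_1(X,M_i)=\sum_k\sigma_k(x_k-m_{i,k})$. In the lifting picture, the graph $x_{d+1}=\delta_1(X,M_i)$ is a pyramid with one facet per $\sigma$, and the diagram is the projection of the lower envelope of the $n$ pyramids.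

**Definition (complexity).** Let $L(X)$ be the set of pairs $(i,\sigma)$ with $\delta_1(X,M_i)=\min_j\delta_1(X,M_j)$ and $X\in Q_\sigma(M_i)$. The closures of the connected components of the level sets of $L$ are the faces of the refined diagram. They are the vertical projections of the faces of all dimensions of the lower envelope of the facets of the pyramids, and they refine the faces of $\mathrm{Vor}_{L_1}(\mathcal M)$. The complexity $|\mathrm{Vor}_{L_1}(\mathcal M)|$ is the total number of these faces, of all dimensions. The complexity of a Euclidean Voronoi diagram is the total number of its faces of all dimensions.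

**Example.** Take the two sites $(0,0)$ and $(2,1)$. For $x\le0$ the first site is closer by at least $1$, and for $x\ge2$ the second is. For $0\le x\le2$ the bisector $x+|y|=2-x+|y-1|$ reads $x=\frac12$ for $y\ge1$, $x+y=\frac32$ for $0\le y\le1$, and $x=\frac32$ for $y\le0$. The refined diagram has the four vertices $(0,0)$, $(2,1)$, $(\frac12,1)$, $(\frac32,0)$. Each site emits four axis-parallel edges inside its own cell (from $(0,0)$ the one to the right ends at $(\frac32,0)$; from $(2,1)$ the one to the left ends at $(\frac12,1)$), and the bisector has three edges, so there are $11$ edges. Each cell is cut into $4$ regions, so there are $8$ regions. The complexity is $4+11+8=23$, and $4-11+8=1$ as Euler's relation in the plane demands.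

**Example (why general position).** For the sites $(0,0)$ and $(1,1)$, every point with $x\ge1$, $y\le0$ satisfies $x-y=(x-1)+(1-y)$. The whole quadrant is equidistant from the two sites. An arbitrarily small change of the sites destroys this.

A *co-cube* is an $L_1$-ball $\{X:\delta_1(X,C)\le r\}$, $r>0$. In the plane this is a square with axis-parallel diagonals, for instance the one with vertices $(\pm1,0),(0,\pm1)$. We use the following known facts.

1. Fact (i): for every fixed $d$ and every $\mathcal M$, $|\mathrm{Vor}_{L_1}(\mathcal M)|=O(n^d\alpha(n))$, where $\alpha$ is the inverse Ackermann function. This bound is almost tight for certain point sets that are not in general position.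
2. Fact (ii): the Euclidean Voronoi diagram of $n$ points in $\mathbb{E}^d$ ($d$ fixed) has worst-case complexity $\Theta(n^{\lceil d/2\rceil})$.
3. Fact (iii): let $d=2$, and suppose that no two sites lie on a line parallel to $x_2=x_1$ or $x_2=-x_1$ and no four sites lie on the boundary of a common co-cube. Then $|\mathrm{Vor}_{L_1}(\mathcal M)|=O(n)$.

The text at https://barequet.cs.technion.ac.il/teaching/dag/sp23/BY98-Ch18-Non-Euclidean-metrics.pdf states: "We conjecture, however, that for points in general enough position, this bound is not attained and that these diagrams have the same complexity as their Euclidean counterparts." Here "this bound" is the one of Fact (i). "General enough position" is informal. The upper-bound part becomes precise as follows.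

**Question.** Is it true that for every fixed integer $d\ge1$ there is a constant $C_d$, depending only on $d$, with the following property? For each $n$ there is a set $B_n\subset(\mathbb{E}^d)^n\cong\mathbb{R}^{dn}$ of Lebesgue measure zero such that, whenever $(M_1,\dots,M_n)\notin B_n$ consists of distinct points, $|\mathrm{Vor}_{L_1}(\{M_1,\dots,M_n\})|\le C_d\,n^{\lceil d/2\rceil}$.

The answer will be no, and it fails already for $d=8$. To refute it in a given dimension we need, for all large $n$, a nonempty open set of configurations with too many faces, because a nonempty open set has positive measure and cannot be hidden inside $B_n$.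

## 3. Dimensions one and two

For $d=1$ the statement holds. If $M_1<\dots<M_n$, the level sets of $L$ are the $n$ sites, the $n-1$ midpoints of consecutive sites, and the $2n$ open intervals between them, so the complexity is $4n-1\le4n$, with $B_n=\emptyset$.

For $d=2$ it holds by Fact (iii), once we see that the excluded configurations form a null set. Two points on a common line of slope $\pm1$ satisfy a nontrivial linear equation. Four points on the boundary of a common co-cube are described by the center ($2$ parameters), the radius ($1$) and one position on the boundary for each point ($4$). So the bad quadruples are the image of a subset of $\mathbb{R}^7$ under finitely many polynomial maps into $\mathbb{R}^8$, which is a null set.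

## 4. Rows of sites and a budget of $d+1$

The sensible first attempt is to build many vertices from rows of sites. Here it is in $\mathbb{E}^3$ with coordinates $(x,w_0,w_1)$. Put $h=\frac1{4N}$ and take the two rows
$$(-\tfrac12,\ ih,\ -\tfrac12),\qquad (\tfrac12,\ -\tfrac12,\ ih),\qquad 0\le i\le N.$$
If all coordinates of $\xi=(x,w_0,w_1)$ are smaller than $\frac12$ in absolute value, the distances are
$$1+x+w_1+|w_0-ih|\qquad\text{and}\qquad 1-x+w_0+|w_1-ih| .$$
Choose $i,i'\in\{0,\dots,N-1\}$ and put $w_0=(i+\frac12)h$, $w_1=(i'+\frac12)h$. Then two neighbors tie for nearest in each row, at distances $1+x+w_1+\frac h2$ and $1-x+w_0+\frac h2$. These agree for $x=\frac12(w_0-w_1)$. We get $N^2$ points with four nearest sites each, from $n=2(N+1)$ sites. This order, $n^2$, is exactly $n^{\lceil3/2\rceil}$.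

In $\mathbb{E}^d$ this recipe has a budget. A vertex given by a square linear system has $d+1$ unknowns (the $d$ coordinates and the common distance), hence $d+1$ nearest sites. A row that offers $N$ choices by a tie between two neighbors spends two of them. So at most $\lfloor\frac{d+1}2\rfloor=\lceil\frac d2\rceil$ rows can be used, and the number of vertices is of order $n^{\lceil d/2\rceil}$. The recipe reaches the conjectured exponent and stops exactly there. To pass it we need a row that offers $N$ choices while contributing only *one* nearest site.

For Euclidean distances this cannot work along a line. Since $|X-M|^2=|X|^2-2\langle X,M\rangle+|M|^2$, the function $\min_i|X-M_i|^2-|X-T|^2$ is a minimum of affine functions, hence concave. A concave function of one variable vanishes at no more than two points, or on an interval. The $L_1$ staircase is not bound by this.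

## 5. A sawtooth and the tilt it needs

Consider a row of sites whose distances, as functions of one coordinate $y$, are $\omega_i+|y-t_i|$ up to a common term, and let $Z(y)=\min_i(\omega_i+|y-t_i|)$. Suppose the other sites confine us to a line, parametrized by $y$, along which the competing value is $\lambda y+E$. We want $Z(y)=\lambda y+E$ to have $N$ solutions.

The number $\lambda$ must satisfy $|\lambda|<1$. Indeed $Z$ is $1$-Lipschitz, being a minimum of $1$-Lipschitz functions. So for $|\lambda|\ge1$ the function $Z(y)-\lambda y$ is monotone and takes each value at one point, on an interval, or never. If $|\lambda|<1$, put the sites at $t_i=ih$ and tilt them by $\omega_i=\lambda t_i-\kappa$. Then $Z(y)-\lambda y$ is a sawtooth with $N$ rising flanks, and any value $E$ smaller than the amplitude is taken on each flank.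

Where does $\lambda$ come from? Let the coordinates be $(x,y)\in\mathbb{R}^m\times\mathbb{R}$, and suppose that $m+1$ sites have, near the origin, distances $1+\langle p_j,x\rangle+\epsilon_jy$ with $p_0,\dots,p_m\in\{\pm1\}^m$ affinely independent and $\epsilon_j=\pm1$. There is a unique affine function $\varphi(u)=\langle a,u\rangle+c$ with $\varphi(p_j)=\epsilon_j$. Equality of these $m+1$ distances with a common value $1+g$ says
$$\langle p_j,\,x+ya\rangle+cy=g\quad\text{for all }j .$$
Since the $p_j$ are affinely independent, the solutions are $x=-ya$, $g=cy$: a line. Now let a row have distances $1+\langle q,x\rangle+\omega_i+|y-t_i|$ with $q\in\{\pm1\}^m$. On the line, equality becomes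
$$Z(y)=cy+\langle a,q\rangle y=\varphi(q)\,y .$$
So $\lambda=\varphi(q)$, and the geometric problem has become a problem about cube vertices: *find affinely independent $p_0,\dots,p_m\in\{\pm1\}^m$, an affine function with values $\pm1$ at all $p_j$, and a further vertex $q\in\{\pm1\}^m$ at which its value lies strictly between $-1$ and $1$.*

For $m=1$ this is impossible, since $p_0,p_1$ exhaust $\{\pm1\}$. For $m=2$ it is impossible too. If $q$ is not one of the $p_j$, it is the fourth corner of the square, which is the sum of its two neighbors minus the opposite corner. Hence $\varphi(q)$ is a signed sum of three numbers $\pm1$, an odd integer. For $m=3$ it works: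
$$p_0=(1,1,1),\quad p_1=(1,-1,-1),\quad p_2=(-1,1,-1),\quad p_3=(-1,-1,1),\qquad \varphi(u)=\tfrac12(1+u_1+u_2-u_3),\quad q=(1,-1,1). \tag{1}$$
The $p_j$ are the vertices of a regular tetrahedron, so they are affinely independent. The values $\varphi(p_0),\dots,\varphi(p_3)$ are $1,1,1,-1$, and $\varphi(q)=\frac12(1+1-1-1)=0$. The half-integer is possible because $q=\frac12(p_0+p_1-p_2+p_3)$ has half-integral barycentric coordinates.

## 6. The eight-dimensional configuration

The tetrahedron gives one free row in which each choice costs one nearest site. We now make the four tetrahedral sites into rows of the old, tied kind. Take coordinates $(x,y,w)$ with $x\in\mathbb{R}^3$, $y\in\mathbb{R}$, $w=(w_0,\dots,w_3)$, so $d=8$. Near the origin we arrange (Section 8 shows how) five rows whose distances to a point are $1+\sum_iw_i+G$, where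
$$G_j=\langle p_j,x\rangle+\varphi(p_j)y+\zeta_j\quad(j=0,\dots,3),\qquad G^{\rm free}=\langle q,x\rangle+Z(y).$$
Here $\zeta_j=\min_i|w_j-ih_0|-w_j$ and $Z(y)=\min_i|y-ih_1|-\kappa$ with $\kappa=\frac{h_1}4$ (as $\lambda=0$, no tilt is needed), and $0\le i\le N$. Choose a tie $w_j=(i_j+\frac12)h_0$ in each of the four rows. That gives $N^4$ choices and spends $8$ of the $9$ nearest sites. If all $G_j$ equal $g$, then
$$\langle q,x\rangle=\tfrac12\bigl[(g-y-\zeta_0)+(g-y-\zeta_1)-(g-y-\zeta_2)+(g+y-\zeta_3)\bigr]=g-\tfrac12(\zeta_0+\zeta_1-\zeta_2+\zeta_3),$$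
and the variable $y$ has canceled. So $G^{\rm free}=g$ becomes
$$Z(y)=\tfrac12(\zeta_0+\zeta_1-\zeta_2+\zeta_3).$$
With $L_0=Nh_0$ and $L_1=Nh_1$ we have $|\zeta_j|\le L_0$, so the right side is at most $2L_0$ in absolute value, while $Z$ climbs from $-\kappa$ to $\kappa$ on each interval $[ih_1,(i+\frac12)h_1]$. If $2L_0<\kappa=\frac{L_1}{4N}$, that is $L_1>8NL_0$, there is one solution on each of the $N$ flanks. This gives $N^5$ points with $8+1=9=d+1$ nearest sites each, against the conjectured exponent $4$.

Two features will carry over to the general proof. The free row must live on a scale larger by a factor of order $N$, so that earlier choices cannot push the level out of the range of the teeth. And with several free rows, each should see only the earlier ones, so that the equations can be solved one after the other.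

## 7. Systems of cube vertices and the three theorems

**Definition.** An *$(m,D)$-system* ($m,D\ge0$) consists of affinely independent points $p_0,\dots,p_m\in\{\pm1\}^m$, points $q_1,\dots,q_D\in\{\pm1\}^m$ and affine functions $\varphi_1,\dots,\varphi_D:\mathbb{R}^m\to\mathbb{R}$ such that

* (a) $\varphi_s(p_j)\in\{\pm1\}$ for all $s,j$;
* (b) $|\varphi_s(q_s)|<1$ for all $s$;
* (c) $\varphi_s(q_r)\in\{\pm1\}$ for all $r<s$.

**Example.** The points $p_0=1$, $p_1=-1$ form a $(1,0)$-system; it underlies the two rows of Section 4. Display (1) is a $(3,1)$-system, where (c) is empty.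

**Theorem A.** Suppose an $(m,D)$-system exists. Let $0\le b\le m+1$, $d=m+b+D\ge2$ and $b+D\ge1$. Then there are $c>0$ and $n_0$ such that for every $n\ge n_0$ there is a nonempty open set $U_n\subset(\mathbb{R}^d)^n$ of $n$-tuples of distinct points with $|\mathrm{Vor}_{L_1}|\ge c\,n^{b+D}$ for every tuple in $U_n$. At least $c\,n^{b+D}$ of the faces are single points with exactly $d+1$ nearest sites, and these sets of nearest sites are pairwise different.

**Theorem B.** The statement in the Question is false for $d=8$, for every even $d\ge8$, and for every odd $d\ge13$. In these dimensions there are nonempty open sets of configurations with complexity $\Omega(n^{\lceil d/2\rceil+1})$.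

**Theorem C.** Let $k\ge1$, $d\ge2$, $2^k\le d\le(k+2)2^{k-1}$. Then for all large $n$ there is a nonempty open set of configurations with complexity $\Omega_d(n^{\,d-2^k+1})$. For $d=(k+2)2^{k-1}$ the exponent is $k2^{k-1}+1$. Let $E(d)$ be the supremum of the $\beta$ such that, for some $c>0$ and all large $n$, some nonempty open set of configurations has complexity $\ge c\,n^\beta$ throughout. Then for $d\ge2$
$$d-\frac{8d}{2+\log_2d}\ \le\ E(d)\ \le\ d,\qquad\text{so } E(d)/d\to1 .$$

## 8. From a system to an open set of diagrams: proof of Theorem A

Write $\varphi_s(u)=\langle a_s,u\rangle+c_s$ and $\lambda_s=\varphi_s(q_s)\in(-1,1)$. Write points of $\mathbb{R}^d$ as $\xi=(x,y,w)$ with $x\in\mathbb{R}^m$, $y=(y_1,\dots,y_D)$, $w=(w_0,\dots,w_{b-1})$.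

**Step 1: sites with prescribed distance functions near the origin.** We want sites whose distance function is a wedge $|\xi_k-t|$ in one coordinate and a prescribed sign in every other coordinate. Let $k$ be a coordinate, $K$ the set of the other $d-1$ coordinates, $\sigma\in\{\pm1\}^K$, and $|t|<\frac1{2d}$, $|\omega|\le\frac12$. Let $M=M(k,\sigma;t,\omega)$ be the point with
$$M_l=-\frac{1+\omega}{d-1}\sigma_l\quad(l\in K),\qquad M_k=t .$$
We have $\frac{1+\omega}{d-1}\ge\frac1{2(d-1)}>\frac1{2d}$. So if $\|\xi\|_\infty<\frac1{2d}$, then for $l\in K$ the sign of $\xi_l-M_l$ is $\sigma_l$ and $|\xi_l-M_l|=\frac{1+\omega}{d-1}+\sigma_l\xi_l$. Summing over $K$,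
$$\delta_1(\xi,M)=1+\omega+\sum_{l\in K}\sigma_l\xi_l+|\xi_k-t| . \tag{2}$$
Similarly, for $\sigma\in\{\pm1\}^d$ the point $M=-\frac1d\sigma$ satisfies $\delta_1(\xi,M)=1+\langle\sigma,\xi\rangle$ for such $\xi$.

**Step 2: the number $N$ and the scales.** This step fixes all constants, so that later estimates are one-line checks. Let $n\ge n_0:=2(m+1)+4(b+D)$ and
$$N=\left\lfloor\frac{n-(m+1-b)}{b+D}\right\rfloor-1 .$$
Then $(b+D)(N+1)+(m+1-b)\le n$. Moreover
$$N\ge\frac{n-(m+1)}{b+D}-2\ge\frac n{2(b+D)}\ge2,$$
where the middle inequality says $\frac n2\ge(m+1)+2(b+D)$ and the last one follows from $n\ge4(b+D)$.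

Let $B$ be the $(m+1)\times(m+1)$ matrix with rows $(p_j,-1)$, $j=0,\dots,m$. It is invertible because the $p_j$ are affinely independent. Let $A_0$ be the sum of the absolute values of the entries of $B^{-1}$, and put
$$\Phi=\max\Bigl(1,\max_{r<s}|1-\varphi_r(q_s)|\Bigr),\quad C_1=\max(A_0,2,\Phi),\quad C_2=1+C_1+b+\sum_{r=1}^D\bigl(\|a_r\|_\infty+|c_r|\bigr).$$
The numbers $\varphi_r(q_s)$ with $r<s$ are not controlled by (c), which is why $\Phi$ appears. Choose $\Gamma\ge2$ with
$$\Gamma>\frac{8NC_1}{1-\lambda_s^2}\qquad(s=1,\dots,D),$$
then $L_0>0$ with $C_2L_0\Gamma^D<\frac1{4d}$, and put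
$$L_s=L_0\Gamma^s,\qquad h_s=\frac{L_s}N\quad(0\le s\le D),\qquad \kappa_s=\frac{(1-\lambda_s^2)h_s}4\quad(1\le s\le D).$$
In particular $L_0\le\dots\le L_D<\frac1{4d}$, since $C_2\ge1$. These constants may depend on $n$; the final $c$ will not.

**Step 3: the sites.** We place one group per row and check that all sites are distinct.

* Pinned groups $j=0,\dots,b-1$: the $N+1$ sites $M(k,\sigma;ih_0,0)$, $0\le i\le N$, where $k$ is the coordinate $w_j$ and $\sigma$ equals $p_j$ on $x$, $(\varphi_s(p_j))_s$ on $y$, and $+1$ on $w_i$ for $i\ne j$.
* Single sites $j=b,\dots,m$: $M=-\frac1d\sigma$, where $\sigma$ equals $p_j$ on $x$, $(\varphi_s(p_j))_s$ on $y$, and $+1$ on $w$.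
* Free groups $s=1,\dots,D$: the $N+1$ sites $M(k,\sigma;t_i,\omega_i)$, $0\le i\le N$, where $k$ is the coordinate $y_s$, $t_i=ih_s$, $\omega_i=\lambda_st_i-\kappa_s$, and $\sigma$ equals $q_s$ on $x$, $\varphi_r(q_s)$ on $y_r$ for $r>s$, $+1$ on $y_r$ for $r<s$, and $+1$ on $w$.
* Extra sites: distinct points with $\|M\|_1\ge4$, as many as are needed to have $n$ sites in total (possibly none).

The prescribed entries are signs: $\varphi_s(p_j)$ by (a), and $\varphi_r(q_s)$ for $r>s$ by (c). (The numbers $t_i,\omega_i$ depend on $s$; we suppress this.) The requirements of Step 1 hold, because $|t|\le L_D<\frac1{4d}$ and $|\omega_i|\le L_s+\kappa_s\le2L_D<\frac1{2d}\le\frac12$.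

Distinctness: a site of a pinned or free group has $|M_k|<\frac1{2d}$ for its own coordinate $k$ and $|M_l|>\frac1{2d}$ for all $l\ne k$. Different groups have different $k$, so they share no site, and within a group the values $M_k$ differ. Single sites have all coordinates $\pm\frac1d$, so they lie in no such group, and their $p_j$ are distinct. Finally all non-extra sites have $\|M\|_1<2$: for a group site $\|M\|_1=1+\omega+|t|\le1+\frac12+\frac1{4d}$, for a single site $\|M\|_1=1$.

**Step 4: the group minima.** We record what Step 1 gives for each group. For $\|\xi\|_\infty<\frac1{2d}$ the distance from $\xi$ to the nearest site of a group (or to the single site) is $1+\sum_iw_i+G$, with the following $G$. For $j=0,\dots,m$,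
$$G_j=\langle p_j,x\rangle+\sum_s\varphi_s(p_j)y_s+\zeta_j,\qquad \zeta_j=\begin{cases}z(w_j)-w_j&(j<b)\\0&(j\ge b)\end{cases},\qquad z(w)=\min_{0\le i\le N}|w-ih_0| .$$
The term $-w_j$ compensates for writing $\sum_iw_i$ in full, since $\sigma$ has no entry at $w_j$. For $s=1,\dots,D$,
$$G^{\rm free}_s=\langle q_s,x\rangle+\sum_{r>s}\varphi_r(q_s)y_r+\sum_{r<s}y_r+Z_s(y_s),\qquad Z_s(y)=\min_{0\le i\le N}(\omega_i+|y-t_i|).$$

**Step 5: the sawtooth.** We show that $Z_s(y)-\lambda_sy$ climbs from $-\kappa_s$ to $\kappa_s$ on $N$ disjoint intervals, each served by one site. For $0\le i\le N-1$ let $\tau_i=t_i+\frac{1+\lambda_s}2h_s\in(t_i,t_{i+1})$, and let $y\in(t_i,\tau_i)$. Site $i$ gives the value $\omega_i+y-t_i=y+(\lambda_s-1)t_i-\kappa_s$.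

For $l<i$, site $l$ gives $y+(\lambda_s-1)t_l-\kappa_s$, which is larger because $\lambda_s<1$ and $t_l<t_i$. For $l\ge i+1$ we have $t_l>y$, and site $l$ gives $(1+\lambda_s)t_l-y-\kappa_s$. This is smallest for $l=i+1$, as $1+\lambda_s>0$, and it exceeds the value of site $i$ exactly when
$$2y<(1+\lambda_s)(t_i+h_s)+(1-\lambda_s)t_i=2t_i+(1+\lambda_s)h_s,\quad\text{that is, } y<\tau_i .$$
So on $(t_i,\tau_i)$ only site $i$ attains the minimum. On $[t_i,\tau_i]$, by continuity,
$$Z_s(y)-\lambda_sy=(1-\lambda_s)(y-t_i)-\kappa_s,$$
which increases with slope $1-\lambda_s>0$ from $-\kappa_s$ to $-\kappa_s+(1-\lambda_s)\frac{1+\lambda_s}2h_s=-\kappa_s+2\kappa_s=\kappa_s$.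

**Step 6: equal distances as a triangular system.** We turn "all groups are equally far" into equations that can be solved one at a time. For $\|\xi\|_\infty<\frac1{2d}$ all groups are at equal distance if and only if for some $g$ all $G_j=g$ and all $G_s^{\rm free}=g$. Put
$$X=x+\sum_sy_sa_s,\qquad\theta=g-\sum_sc_sy_s .$$
Since $\langle p_j,x\rangle+\sum_s(\langle a_s,p_j\rangle+c_s)y_s=\langle p_j,X\rangle+\sum_sc_sy_s$, the equations $G_j=g$ become
$$\langle p_j,X\rangle-\theta=-\zeta_j,\qquad j=0,\dots,m, \tag{3}$$
a linear system for $(X,\theta)\in\mathbb{R}^{m+1}$ with the invertible matrix $B$.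

In $G_s^{\rm free}=g$ substitute $x=X-\sum_ry_ra_r$ and $g=\theta+\sum_rc_ry_r$. Since $\langle a_r,q_s\rangle+c_r=\varphi_r(q_s)$, we get
$$\langle q_s,X\rangle-\theta-\sum_r\varphi_r(q_s)y_r+\sum_{r>s}\varphi_r(q_s)y_r+\sum_{r<s}y_r+Z_s(y_s)=0 .$$
The terms with $r>s$ cancel; this is what the signs in the free groups were chosen for. The term $r=s$ leaves $-\lambda_sy_s$, and the terms with $r<s$ leave $(1-\varphi_r(q_s))y_r$. Hence
$$Z_s(y_s)-\lambda_sy_s=E_s:=-\bigl(\langle q_s,X\rangle-\theta\bigr)-\sum_{r<s}\bigl(1-\varphi_r(q_s)\bigr)y_r . \tag{4}$$
The right side involves only $(X,\theta)$ and $y_1,\dots,y_{s-1}$.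

**Step 7: the level $E_s$ stays inside the teeth.** Here the growing scales pay off. Suppose (3) holds, $|\zeta_j|\le L_0$ for all $j$, and $0\le y_r\le L_r$ for all $r<s$. By (3), $\|X\|_1+|\theta|\le A_0L_0$. As $q_s$ has entries $\pm1$, $|\langle q_s,X\rangle-\theta|\le A_0L_0$. Therefore
$$|E_s|\le C_1(L_0+L_1+\dots+L_{s-1})\le2C_1L_0\Gamma^{s-1}<\frac{(1-\lambda_s^2)L_0\Gamma^s}{4N}=\kappa_s .$$
The second inequality uses $1+\Gamma+\dots+\Gamma^{s-1}\le\frac{\Gamma^s}{\Gamma-1}\le2\Gamma^{s-1}$ for $\Gamma\ge2$, and the third is the condition on $\Gamma$.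

**Step 8: $N^{b+D}$ equidistant points.** We now make the choices. Choose $i_j\in\{0,\dots,N-1\}$ for each $j<b$ and set $w_j=(i_j+\frac12)h_0$. At this value exactly the sites $i_j$ and $i_j+1$ of pinned group $j$ attain the group minimum, and $\zeta_j=\frac{h_0}2-(i_j+\frac12)h_0=-i_jh_0$, so $|\zeta_j|\le L_0$. Solve (3) for $(X,\theta)$. Then for $s=1,\dots,D$ in turn choose $e_s\in\{0,\dots,N-1\}$. Since $|E_s|<\kappa_s$ by Step 7, Step 5 says that (4) has exactly one solution $y_s\in(t_{e_s},\tau_{e_s})\subset[0,L_s]$, and so the hypothesis of Step 7 holds for the next $s$. Finally put $x=X-\sum_ry_ra_r$ and $g=\theta+\sum_rc_ry_r$.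

We must check that $\xi^*=(x,y,w)$ lies where the formulas of Step 4 are valid. We have $0\le w_j\le L_0$, $0\le y_s\le L_s$, and
$$\|x\|_\infty\le A_0L_0+\sum_r\|a_r\|_\infty L_r\le C_2L_D<\tfrac1{4d},\qquad \Bigl|\sum_iw_i+g\Bigr|\le bL_0+A_0L_0+\sum_r|c_r|L_r\le C_2L_D<\tfrac1{4d} .$$
So $\|\xi^*\|_\infty<\frac1{2d}$. All group minima equal the common value $1+\sum_iw_i+g<2$. An extra site is at distance at least $4-\|\xi^*\|_1\ge4-\frac12>2$. Hence the nearest sites of $\xi^*$ are exactly the two sites $i_j,i_j+1$ of each pinned group, the $m+1-b$ single sites, and the one site $e_s$ of each free group. Their number is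
$$2b+(m+1-b)+D=m+b+D+1=d+1 .$$
Different choices $(i_j),(e_s)$ give different sets of nearest sites. So there are $N^{b+D}$ such points.

**Step 9: each point is cut out by a nonsingular affine system.** We need this to perturb. First, no coordinate of $\xi^*$ equals the same coordinate of one of its nearest sites. For the coordinates in $K$, and for all coordinates of single sites, the site's coordinate has absolute value above $\frac1{2d}$, while that of $\xi^*$ is below. For coordinate $k$, use $w_j=(i_j+\frac12)h_0$ in a pinned group, and that $y_s$ lies in the *open* interval $(t_{e_s},\tau_{e_s})$ in a free group. So for each nearest site $a$ there is exactly one sign vector $\sigma^a$ with $\xi^*\in Q_{\sigma^a}(a)$, this orthant is a neighborhood of $\xi^*$, and on it the distance to $a$ is the affine function $f_a(\xi)=\langle\sigma^a,\xi-a\rangle$.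

Claim: the linear system $f_a(\xi)=\rho$ (all $d+1$ nearest sites $a$) in the $d+1$ unknowns $(\xi,\rho)$ is nonsingular. In pinned group $j$, the sites $i_j$ and $i_j+1$ have coefficients $+1$ and $-1$ at $w_j$ and agree elsewhere, so the difference of their equations is $2w_j=\text{const}$ and determines $w_j$. Given $w$, write $\rho=1+\sum_iw_i+g$. The equations of groups $0,\dots,m$ are (3) with known right sides and determine $(X,\theta)$. The equations of the free groups are (4) with $Z_s(y_s)$ replaced by $y_s+\text{const}$, and they determine $y_1,\dots,y_D$ successively because $1-\lambda_s\ne0$. Then $x$, $g$ and $\rho$ are determined. A square system with at most one solution is nonsingular.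

**Step 10: perturbation, and the count of faces.** Move every site slightly. For each $\xi^*$ consider the system $\langle\sigma^a,\xi\rangle-\rho=\langle\sigma^a,a'\rangle$, where $a'$ is the moved position of $a$. Its matrix is unchanged and invertible, and its right side is continuous in the sites, so it has a unique solution $(\xi',\rho')$ close to the old one. For small perturbations the strict inequalities persist: each $\xi'$ lies in the interior of $Q_{\sigma^a}(a')$ for all its $d+1$ sites, so its distances to them all equal $\rho'$; and every other site is farther than $\rho'$. There are finitely many $\xi^*$ and finitely many inequalities, so this holds on an open neighborhood $U_n$ of the configuration, which we also take inside the set of tuples of distinct points.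

For a configuration in $U_n$ we thus have $N^{b+D}$ points with exactly $d+1$ nearest sites each and pairwise different sets of nearest sites. In particular the points, and their values of $L$, are pairwise different. Let $\xi$ be one of them, and suppose $\xi''$ has $L(\xi'')=L(\xi)$. Then $\xi''$ lies in the same orthants of the same sites, and these sites are equidistant from $\xi''$, so $\xi''$ with its distance solves the same affine system. By uniqueness $\xi''=\xi$. Hence the level set of $L$ through $\xi$ is $\{\xi\}$, and $\{\xi\}$ is a face. Therefore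
$$|\mathrm{Vor}_{L_1}|\ge N^{b+D}\ge c\,n^{b+D},\qquad c=(2(b+D))^{-(b+D)},$$
for every tuple in $U_n$. This proves Theorem A. $\blacksquare$

**Remark (unrefined faces).** The same lower bound holds if one counts closures of equivalence classes "same nearest sites" instead of refined faces. Near one of our points, every point with the same nearest sites lies in the same orthants and solves the same affine system, so our point is isolated in its class. A point isolated in a class is isolated in the closure of the class. If two of these classes had the same closure, an isolated point of this closure would belong to both classes, because both are dense in it. But distinct classes are disjoint. So these $N^{b+D}$ classes have pairwise different closures.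

## 9. Open sets against null sets: proof of Theorem B

**Step 1: dimension eight.** Display (1) is a $(3,1)$-system. Theorem A with $m=3$, $D=1$, $b=4$ gives $d=8$ and exponent $b+D=5$, while $\lceil\frac82\rceil=4$. Suppose the statement in the Question held for $d=8$ with constant $C_8$ and null sets $B_n$. The nonempty open set $U_n$ has positive measure, so some tuple lies in $U_n\setminus B_n$. It consists of distinct points and satisfies
$$c\,n^5\le|\mathrm{Vor}_{L_1}|\le C_8\,n^4,$$
which is false for large $n$.

**Step 2: raising $m$.** We need systems for all larger $m$. An $(m,D)$-system yields an $(m+1,D)$-system: take $p_j'=(p_j,1)$ for $j\le m$, $p_{m+1}'=(p_0,-1)$, $q_s'=(q_s,1)$ and $\varphi_s'(u,t)=\varphi_s(u)$. The points $p_0',\dots,p_m'$ are affinely independent in the hyperplane $t=1$, and $p_{m+1}'$ lies off it. Conditions (a), (b), (c) are inherited; for $p'_{m+1}$ note $\varphi_s'(p_{m+1}')=\varphi_s(p_0)$.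

**Step 3: even $d\ge8$.** Let $m=\frac{d-2}2\ge3$, $D=1$, $b=m+1$. By Step 2 an $(m,1)$-system exists. We have $m+b+D=2m+2=d$, and the exponent is $b+D=m+2=\frac d2+1$.

**Step 4: a $(5,2)$-system.** For odd $d$ one free group is not enough: $d=m+b+1$ odd forces $b\le m$, so $m\ge\frac{d-1}2$ and the exponent $d-m$ is at most $\frac{d+1}2=\lceil\frac d2\rceil$. We construct two free groups. For $\alpha,\beta,\gamma\in\{\pm1\}$ consider the eight points $(\alpha,\beta,\alpha\beta,\gamma,\alpha\gamma)\in\{\pm1\}^5$. The functions $1,\alpha,\beta,\alpha\beta,\gamma,\alpha\gamma$ are distinct characters of $\{\pm1\}^3$, hence linearly independent. So the $8\times6$ matrix with rows $(1,\alpha,\beta,\alpha\beta,\gamma,\alpha\gamma)$ has rank $6$, and six of its rows are linearly independent. The corresponding six points $p_0,\dots,p_5$ are affinely independent. Let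
$$\varphi_1=\tfrac12(1+u_1+u_2-u_3),\qquad\varphi_2=\tfrac12(1+u_1+u_4-u_5),\qquad q_1=(1,-1,1,1,1),\quad q_2=(1,1,1,-1,1).$$
On the eight points $\varphi_1=\frac12(1+\alpha+\beta-\alpha\beta)$, which is $1$ if $\alpha=1$ and $\beta$ if $\alpha=-1$. Likewise $\varphi_2$ is $1$ or $\gamma$. This is (a). Next, $\varphi_1(q_1)=\frac12(1+1-1-1)=0$ and $\varphi_2(q_2)=\frac12(1+1-1-1)=0$, which is (b), and $\varphi_2(q_1)=\frac12(1+1+1-1)=1$, which is (c).

**Step 5: odd $d\ge13$.** Let $m=\frac{d-3}2\ge5$, $D=2$, $b=m+1$. By Steps 2 and 4 an $(m,2)$-system exists. We have $m+b+D=2m+3=d$, and the exponent is $b+D=m+3=\frac{d+3}2=\lceil\frac d2\rceil+1$.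

In all these dimensions Theorem A gives complexity $\Omega(n^{\lceil d/2\rceil+1})$ on nonempty open sets, and the contradiction with the Question is the one of Step 1. $\blacksquare$

Because the sets $U_n$ are open, the same conclusion holds for any notion of general position that is satisfied by a dense set of configurations.

## 10. Characters of $\mathbb{F}_2^k$ and the exponent close to $d$: proof of Theorem C

By Theorem A the exponent is $b+D=d-m$, with $b\le m+1$. To make $m$ small compared with $d$ we need systems with $D$ much larger than $m$.

**Proposition.** For every $k\ge0$ there is a $(2^k-1,D_k)$-system with $D_k=(\frac k2-1)2^k+1$.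

**Step 1: systems in the language of Fourier coefficients.** We take for the $p_j$ the rows of the character table and translate conditions (a), (b), (c). For $j\in\mathbb{F}_2^k$ let $\chi_j(x)=(-1)^{j\cdot x}$ and $p_j=(\chi_j(x))_{x\ne0}\in\{\pm1\}^{2^k-1}$. The $2^k$ characters are linearly independent and all equal $1$ at $x=0$, so the vectors $(1,p_j)$ are linearly independent and the $p_j$ are affinely independent.

Call $\varepsilon:\mathbb{F}_2^k\to\{\pm1\}$ with $\varepsilon(0)=1$ *admissible*; for instance every $\chi_j$ is admissible. Write $\varepsilon=\sum_j\hat\varepsilon(j)\chi_j$. Evaluation at $0$ gives $\sum_j\hat\varepsilon(j)=1$, so $q_\varepsilon:=(\varepsilon(x))_{x\ne0}=\sum_j\hat\varepsilon(j)p_j$ is an affine combination. For $J\subset\mathbb{F}_2^k$ let $\varphi_J$ be the affine function on $\mathbb{R}^{2^k-1}$ with value $1$ at $p_j$ for $j\in J$ and $-1$ at $p_j$ for $j\notin J$; it exists because the $2^k$ points $p_j$ form an affine basis. Then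
$$\varphi_J(q_\varepsilon)=S_J(\varepsilon)-(1-S_J(\varepsilon))=2S_J(\varepsilon)-1,\qquad S_J(\varepsilon)=\sum_{j\in J}\hat\varepsilon(j).$$
Condition (a) is automatic. So it suffices to find pairs $(\varepsilon^s,J_s)$, $1\le s\le D_k$, with $\varepsilon^s$ admissible and
$$S_{J_s}(\varepsilon^s)\in(0,1),\qquad S_{J_s}(\varepsilon^r)\in\{0,1\}\quad(r<s). \tag{5}$$
Note that $S_J(\chi_i)$ is $1$ or $0$ according to whether $i\in J$.

**Step 2: two ways to read off a half of a function.** We prepare the induction from $k$ to $k+1$. Write a function on $\mathbb{F}_2^{k+1}$ as a pair $(\varepsilon',\varepsilon'')$ of its restrictions to last coordinate $0$ and $1$, both admissible on $\mathbb{F}_2^k$. The pair is then admissible. Its Fourier coefficient at $(j,e)$, $e\in\{0,1\}$, is $\frac12(\hat\varepsilon'(j)+(-1)^e\hat\varepsilon''(j))$. Hence, for the pair,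
$$S_{J\times\{0,1\}}=S_J(\varepsilon'),$$
$$S_{(J\times\{0\})\cup(J^c\times\{1\})}=\tfrac12\bigl[S_J(\varepsilon')+S_J(\varepsilon'')+(1-S_J(\varepsilon'))-(1-S_J(\varepsilon''))\bigr]=S_J(\varepsilon'').$$
The first kind of set sees only the first half, and the second kind sees only the second half.

**Step 3: the induction.** We double a list and add $2^k-1$ new items. For $k=0$ the list is empty, $D_0=0$. Given a list $(\varepsilon^s,J_s)$ for $k$, the list for $k+1$ consists of the following pairs, in this order.

* (C) For each $v\in\mathbb{F}_2^k\setminus0$: the function $(\chi_0,\chi_v)$ with the set $\{(v,0)\}$.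
* (A) For $s=1,\dots,D_k$: the function $(\varepsilon^s,\chi_0)$ with the set $J_s\times\{0,1\}$.
* (B) For $s=1,\dots,D_k$: the function $(\chi_0,\varepsilon^s)$ with the set $(J_s\times\{0\})\cup(J_s^c\times\{1\})$.

We check (5). The set of a (C)-item has on its own function the value $\frac12(\hat\chi_0(v)+\hat\chi_v(v))=\frac12$, because $v\ne0$; on $(\chi_0,\chi_{v'})$ with $v'\ne v$, $v'\ne0$, the value is $0$. The set of an (A)-item evaluates $S_{J_s}$ on the first half. It gives a value in $(0,1)$ for itself and a value in $\{0,1\}$ for earlier (A)-items, by (5) for the old list, and $S_{J_s}(\chi_0)\in\{0,1\}$ on (C)-items. The set of a (B)-item evaluates $S_{J_s}$ on the second half. It gives a value in $(0,1)$ for itself, a value in $\{0,1\}$ for earlier (B)-items, $S_{J_s}(\chi_v)\in\{0,1\}$ on (C)-items, and $S_{J_s}(\chi_0)\in\{0,1\}$ on (A)-items. So (5) holds.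

The new length is $D_{k+1}=2D_k+2^k-1$. If $D_k=(\frac k2-1)2^k+1$, then
$$D_{k+1}=\bigl(\tfrac k2-1\bigr)2^{k+1}+2+2^k-1=\bigl(\tfrac{k+1}2-1\bigr)2^{k+1}+1,$$
and $D_0=(0-1)+1=0$. This proves the Proposition. $\blacksquare$

**Example.** $D_0=D_1=0$, $D_2=1$, $D_3=5$. For $k=2$ the list has the single item $(\chi_0,\chi_1)$, with Fourier coefficients $\frac12$ at $(0,0),(0,1),(1,0)$ and $-\frac12$ at $(1,1)$. Listing coordinates in the order $x=(1,0),(0,1),(1,1)$, the $p_j$ are $(1,1,1)$, $(1,-1,-1)$, $(-1,1,-1)$, $(-1,-1,1)$ for $j=(0,0),(0,1),(1,0),(1,1)$, the tetrahedron of (1), and $q=(1,1,-1)$. The set $\{(1,0)\}$ gives $S=\frac12$, that is $\varphi(q)=0$.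

**Step 4: the exponents in Theorem C.** An initial part of the list is again a list satisfying (5), so a $(2^k-1,D)$-system exists for every $0\le D\le D_k$. Let $k\ge1$ and $m=2^k-1$. Every $d$ with
$$m+1\le d\le m+(m+1)+D_k=2^{k+1}-1+\bigl(\tfrac k2-1\bigr)2^k+1=(k+2)2^{k-1}$$
can be written $d=m+b+D$ with $0\le b\le m+1$ and $0\le D\le D_k$. Then $b+D=d-m\ge1$ and $d\ge2^k\ge2$, so Theorem A applies and gives the exponent $b+D=d-2^k+1$. For $d=(k+2)2^{k-1}$ it equals $(k+2)2^{k-1}-2^k+1=k2^{k-1}+1$. For instance, $d=8$ gives $5$, and $d=20$ gives $13$.

**Step 5: the bounds for $E(d)$.** For the lower bound we pick the best $k$. Let $d\ge2$ and let $k\ge1$ be minimal with $d\le(k+2)2^{k-1}$. Then $d>(k+1)2^{k-2}$: for $k\ge2$ by minimality, and for $k=1$ this says $d>1$. Equivalently $2^k<\frac{4d}{k+1}$. Also $d\ge2^k$: for $k=1$ this is $d\ge2$; for $k=2$ we have $d>3$; for $k\ge3$ we have $d>(k+1)2^{k-2}\ge2^k$. So Step 4 applies to this $k$ and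
$$E(d)\ge d-2^k+1>d-\frac{4d}{k+1}.$$
From $k+2\le2^{k+1}$ we get $d\le(k+2)2^{k-1}\le2^{2k}$, so $k\ge\frac12\log_2d$ and
$$\frac{4d}{k+1}\le\frac{4d}{1+\frac12\log_2d}=\frac{8d}{2+\log_2d}.$$
For the upper bound, if $c\,n^\beta\le|\mathrm{Vor}_{L_1}|=O(n^d\alpha(n))$ for all large $n$, then $\beta\le d$, because $\alpha(n)$ grows more slowly than any positive power of $n$. Dividing by $d$ gives $E(d)/d\to1$. $\blacksquare$

**Consequence.** For no $\gamma<1$ and no constant $A$ does a bound $O_d(n^{\gamma d+A})$ hold, for all $d$, for almost all configurations. Indeed $d-\frac{8d}{2+\log_2d}>\gamma d+A$ for large $d$, so $E(d)>\gamma d+A$, and some nonempty open sets, which have positive measure, violate the bound. The factor $\frac12$ in the conjectured exponent cannot be replaced by any $\gamma<1$.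

## 11. How many free groups a cube allows

The Proposition cannot be improved, by a lattice argument that also explains the half-integers of Section 5.

**Proposition (optimality of the systems).** Every $(m,D)$-system satisfies $2^D\le(m+1)^{(m+1)/2}/2^m$. For $m=2^k-1$ this says $D\le D_k$.

**Step 1: an index bound.** Let $\Lambda=\{\sum n_jp_j:n_j\in\mathbb{Z},\ \sum n_j=0\}\subset2\mathbb{Z}^m$. This lattice is generated by the vectors $p_j-p_0$, so its index in $2\mathbb{Z}^m$ is $|\det(p_j-p_0)_{j\ge1}|/2^m=|\det(1,p_j)_{j\ge0}|/2^m$. The last matrix has entries $\pm1$ and order $m+1$, so by Hadamard's inequality the index is at most $(m+1)^{(m+1)/2}/2^m$.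

**Step 2: an increasing chain of subgroups.** We show that each $q_s$ at least doubles a subgroup of $2\mathbb{Z}^m/\Lambda$. The linear map $\psi_s(u)=\frac12(\varphi_s(p_0+u)-\varphi_s(p_0))$ takes integer values at all $p_j-p_0$ by (a), hence on $\Lambda$, so it induces a homomorphism $2\mathbb{Z}^m/\Lambda\to\mathbb{R}/\mathbb{Z}$. Let $Q_s$ be the class of $q_s-p_0\in2\mathbb{Z}^m$. For $r<s$, (a) and (c) give $\psi_s(Q_r)=0$ in $\mathbb{R}/\mathbb{Z}$. By (a) and (b), $\frac12(\varphi_s(q_s)-\varphi_s(p_0))\in(-1,0)\cup(0,1)$, so $\psi_s(Q_s)\ne0$. Hence $Q_s\notin\langle Q_1,\dots,Q_{s-1}\rangle$, the subgroups $\langle Q_1,\dots,Q_s\rangle$ strictly increase with $s$, and their order at least doubles at each step. So $2^D\le|2\mathbb{Z}^m/\Lambda|$, and Step 1 gives the bound. For $m=2^k-1$ the right side is $2^{k2^{k-1}-2^k+1}=2^{D_k}$. $\blacksquare$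

This bounds only the present construction; it is not an upper bound for the diagrams. It does show where Theorem A stops giving more than $\lceil\frac d2\rceil$. The exponent $d-m$ exceeds $\lceil\frac d2\rceil$ only if $m\le\lfloor\frac d2\rfloor-1$, and $b\le m+1$ forces $D\ge d-2m-1$. The bound $(m+1)^{(m+1)/2}/2^m$ is $1,\,1,\,1.3,\,2,\,3.5$ (rounded) for $m=0,1,2,3,4$, so $D\le0,0,0,1,1$ there. For $3\le d\le7$ we would need $m\le2$ and $D\ge d-2m-1\ge1$. For $d=9$ we would need $m\le3$ and $D\ge8-2m\ge2$, and for $d=11$, $m\le4$ and $D\ge10-2m\ge2$. None of these is possible. The upper bound $C_dn^{\lceil d/2\rceil}$ is accordingly not decided here for $3\le d\le7$, $d=9$ and $d=11$, nor is the exact value of $E(d)$ within the gap of Theorem C.
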